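\title{Complete $1$-norms on the predual of a von Neumann algebra}

\begin{abstract}
A norm on the predual $M_*$ of a von Neumann algebra $M$ is a $1$-norm if it is additive on pairs of orthogonal functionals. We prove that every complete $1$-norm on $M_*$ is equivalent to the original norm, for every von Neumann algebra $M$. Equivalently, every orthogonality-to-$1$-orthogonality preserving linear bijection from $M_*$ onto a Banach space is continuous. We also show that every $1$-norm, complete or not, is dominated by the original norm exactly when the abelian direct summand of $M$ is finite-dimensional, and that the complete $1$-norms are exactly the norms $\phi\mapsto\|c\phi\|$ with $c$ a positive invertible element of the center of $M$.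
\end{abstract}

\section{Introduction}

\subsection{The problem}

Let $M$ be a von Neumann algebra with center $Z(M)$, and let $M_*$ be its predual, the Banach space of normal linear functionals on $M$ with the functional norm $\|\cdot\|$. Vector spaces are complex, and no separability or $\sigma$-finiteness is assumed. The algebra $M$ acts on $M_*$ on both sides:
\[
(a\phi)(x)=\phi(xa),\qquad (\phi a)(x)=\phi(ax)\qquad (a,x\in M,\ \phi\in M_*).
\]
The \emph{left support} $l(\phi)$ of $\phi\in M_*$ is the smallest projection $e\in M$ with $e\phi=\phi$, and the \emph{right support} $r(\phi)$ is the smallest projection $f\in M$ with $\phi f=\phi$. Two functionals $\phi,\psi\in M_*$ are \emph{orthogonal}, written $\phi\perp\psi$, if $l(\phi)l(\psi)=r(\phi)r(\psi)=0$.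

If $M=L^\infty(\mu)$ for a $\sigma$-finite measure $\mu$, then $M_*=L^1(\mu)$, both supports of $\phi$ are the indicator function of $\{\phi\neq0\}$, and orthogonal means disjointly supported. If $M=M_n(\mathbb C)$, every functional is $\phi=\operatorname{Tr}(h\,\cdot)$ for a matrix $h$, the functional $a\phi b$ corresponds to $ahb$, the norm is the trace norm $\|h\|_1$, and $l(\phi)$ and $r(\phi)$ are the projections onto the ranges of $h$ and $h^*$. Orthogonal matrices are those that sit in two complementary blocks, with respect to one orthogonal splitting of the rows and another of the columns. It is known that, in general, $\phi\perp\psi$ if and only if $\|\phi+\psi\|=\|\phi-\psi\|=\|\phi\|+\|\psi\|$.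

A seminorm $N$ on $M_*$ is a \emph{$1$-seminorm} if
\[
N(\phi+\psi)=N(\phi)+N(\psi)\qquad\text{whenever }\phi\perp\psi ,
\]
and a \emph{$1$-norm} if it is moreover a norm. A $1$-norm $N$ is \emph{complete} if $(M_*,N)$ is a Banach space. We call $N$ \emph{bounded} if $N\le C\|\cdot\|$ for some constant $C$, and \emph{equivalent} to $\|\cdot\|$ if $\delta\|\cdot\|\le N\le C\|\cdot\|$ for some constants $\delta,C>0$. A linear map $T$ from $M_*$ to a normed space is \emph{orthogonality-to-$1$-orthogonality preserving} if $\|T\phi+T\psi\|=\|T\phi\|+\|T\psi\|$ whenever $\phi\perp\psi$.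

The original norm is a complete $1$-norm. The identity that defines a $1$-norm contains no continuity assumption, and the question is whether, together with completeness, it already determines the topology of $M_*$. The following conjecture comes from \cite{Problem}.

\medskip
\noindent\textbf{Conjecture.} \emph{Every complete $1$-norm on the predual $M_*$ of a von Neumann algebra $M$ is equivalent to the original norm. Equivalently, every orthogonality-to-$1$-orthogonality preserving linear bijection from $M_*$ to a Banach space is continuous.}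
\medskip

The statement is known when $M$ is commutative, and when $M$ is atomic or discrete. We prove it for every $M$; the proof does not use these cases.

\subsection{What the simplest algebras suggest}\label{sec:simple}

For $M=\mathbb C^n$ the coordinate functionals $\delta_1,\dots,\delta_n$ are mutually orthogonal, so a $1$-norm is a weighted $\ell^1$-norm $N(\phi)=\sum_i c_i|\phi_i|$ with $c_i=N(\delta_i)>0$, and the weights are arbitrary. For $M=M_n(\mathbb C)$ the singular value decomposition writes a matrix as a sum of mutually orthogonal rank one matrices, so $N$ is determined by its values on those. Here there is no freedom: $N$ is a multiple of the trace norm (Lemma~\ref{lem:matrix}). This suggests that a weight can vary along the center of $M$ and nowhere else, that is, $N(\phi)=\|c\phi\|$ with $c\in Z(M)_+$.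

The algebra $M=\ell^\infty$, with $M_*=\ell^1$, shows what completeness is for. Let $N$ be a $1$-norm on $\ell^1$ and $c_i=N(\delta_i)$. The weights are bounded for free: if $c_{i_k}>k2^k$ for distinct indices $i_k$, then $\phi=\sum_k2^{-k}\delta_{i_k}$ lies in $\ell^1$, its $k$th term is orthogonal to the sum of the others, and so $N(\phi)\ge 2^{-k}c_{i_k}>k$ for all $k$, which is absurd. This is the gliding hump argument. Next, for every $m$,
\[
N(\phi)=\sum_{i\le m}c_i|\phi_i|+N\Big(\sum_{i>m}\phi_i\delta_i\Big),
\]
and everything depends on whether the last term tends to $0$. If $N$ is complete it does: the series $\sum_i\phi_i\delta_i$ converges absolutely for $N$, the coordinates are $N$-continuous because $c_i|\phi_i|\le N(\phi)$, and hence the $N$-sum of the series is $\phi$. Then $N(\phi)=\sum_ic_i|\phi_i|$ is bounded, and the open mapping theorem gives equivalence. Without completeness two different things can go wrong. The weights may tend to $0$, as for $\sum_i|\phi_i|/i$, which is bounded but not equivalent to $\|\cdot\|$. Or $N$ may charge the tails, and then it need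 not be bounded; such a norm is built from an ultrafilter in Section~\ref{sec:ultra}.

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $M$ be a von Neumann algebra. Every complete $1$-norm on $M_*$ is equivalent to $\|\cdot\|$. Equivalently, every orthogonality-to-$1$-orthogonality preserving linear bijection from $M_*$ onto a Banach space is continuous.
\end{theorem}

The \emph{abelian summand} of $M$ is its type $\mathrm I_1$ part $Mz_1$, where $z_1$ is the largest central projection such that $Mz_1$ is abelian.

\begin{theorem}\label{thm:bounded}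
Let $M$ be a von Neumann algebra. Every $1$-norm on $M_*$, complete or not, is bounded if and only if the abelian summand of $M$ is finite-dimensional. In that case every $1$-seminorm on $M_*$ is bounded.
\end{theorem}

\begin{theorem}\label{thm:form}
Let $M$ be a von Neumann algebra. The bounded $1$-seminorms on $M_*$ are exactly the maps $N(\phi)=\|c\phi\|$ with $c\in Z(M)_+$, and $c$ is uniquely determined by $N$. Such an $N$ is a norm if and only if $c$ is injective, and a complete norm if and only if $c$ is invertible. Hence the complete $1$-norms on $M_*$ are exactly the norms $\|c\,\cdot\|$ with $c\in Z(M)_+$ invertible, and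
\[
\|c^{-1}\|^{-1}\|\phi\|\le N(\phi)\le\|c\|\,\|\phi\|
\]
with optimal constants.
\end{theorem}

\begin{corollary}\label{cor:maps}
\begin{enumerate}
\item[(a)] Every orthogonality-to-$1$-orthogonality preserving linear bijection $T$ from $M_*$ onto a Banach space $X$ has the form $T\phi=U(c\phi)$ with $c\in Z(M)_+$ invertible and $U\colon M_*\to X$ a surjective linear isometry.
\item[(b)] If $M$ is a factor, every $1$-norm on $M_*$ is a scalar multiple of $\|\cdot\|$.
\end{enumerate}
\end{corollary}

\begin{remark}\label{rem:complete}
Equivalence consists of an upper and a lower bound, and Theorem~\ref{thm:bounded} concerns only the upper one. The lower bound can fail for an incomplete $1$-norm even if $M$ has no abelian summand. Let $M$ be the $\ell^\infty$-direct sum of countably many copies of $M_2(\mathbb C)$, and let $c\in Z(M)_+$ be $1/n$ on the $n$th copy. Then $\|c\,\cdot\|$ is a bounded $1$-norm, but a state $\phi_n$ of the $n$th copy has $\|\phi_n\|=1$ and $\|c\phi_n\|=1/n$.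
\end{remark}

\subsection{The method}

The heart of the matter is boundedness. The gliding hump forbids an infinite sequence of blocks $e_nM_*f_n$, orthogonal on the left and on the right, on each of which $N$ is unbounded. To use it we must split one such block into two orthogonal ones. When $e$ and $f$ can be halved into equivalent projections, a rotation of the halves achieves this (Section~\ref{sec:hump}). This settles every algebra without a finite type $\mathrm I$ summand, with no use of completeness. On the finite type $\mathrm I$ summand the argument given above for $\ell^1$ can be run in the center, and Theorem~\ref{thm:main} follows (Section~\ref{sec:complete}). Section~\ref{sec:bounded} removes completeness on the parts of type $\mathrm I_n$, $n\ge2$, by a rotation whose angle is an element of the center, and shows that it cannot be removed on an infinite-dimensional abelian summand. Section~\ref{sec:form} identifies the bounded $1$-seminorms: rigidity for $2\times2$ matrices makes $N$ invariant under unitaries on suitable corners, and a duality argument produces $c$.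

\section{Preliminaries}\label{sec:prelim}

\subsection{Blocks of the predual}

The two actions make $M_*$ an $M$-bimodule, with $(a\phi b)(x)=\phi(bxa)$ and $\|a\phi b\|\le\|a\|\|b\|\|\phi\|$. For $c\in Z(M)$ we have $c\phi=\phi c$, and for a central projection $z$ we have $z\phi=\phi z=z\phi z$. The set $\{a\in M:a\phi=0\}$ is a $\sigma$-weakly closed left ideal, hence equal to $M(1-e)$ for a projection $e$; a projection $g$ satisfies $g\phi=\phi$ if and only if $(1-g)e=0$, so $e=l(\phi)$. Thus
\begin{equation}\label{eq:ann}
a\phi=0\iff a\,l(\phi)=0 .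
\end{equation}
For projections $e,f$ the \emph{block}
\[
eM_*f=\{\phi:e\phi=\phi=\phi f\}=\{\phi:l(\phi)\le e,\ r(\phi)\le f\}
\]
is a $\|\cdot\|$-closed subspace of $M_*$. We write $e\perp e'$ if $ee'=0$. From the second description of a block, $\phi\perp\psi$ if and only if $\phi\in eM_*f$ and $\psi\in e'M_*f'$ for some projections with $e\perp e'$ and $f\perp f'$. This is the form in which orthogonality is used below. It shows directly that $\|\cdot\|$ is a $1$-norm: if $x,y$ are contractions with $\phi(x)=\|\phi\|$ and $\psi(y)=\|\psi\|$, then $fxe+f'ye'$ is a contraction on which $\phi+\psi$ takes the value $\|\phi\|+\|\psi\|$.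

Let $N$ be a $1$-seminorm. Three consequences of the definition are used throughout.
\begin{enumerate}
\item[(N1)] If $\phi_i\in e_iM_*f_i$ for $i=1,\dots,m$, with the $e_i$ mutually orthogonal and the $f_i$ mutually orthogonal, then $N(\sum_i\phi_i)=\sum_iN(\phi_i)$. This follows by induction, since $\phi_1+\dots+\phi_{m-1}$ lies in $(1-e_m)M_*(1-f_m)$.
\item[(N2)] If $R$ is a von Neumann algebra and $\Theta\colon R_*\to M_*$ is a linear map that sends orthogonal pairs to orthogonal pairs, then $N\circ\Theta$ is a $1$-seminorm on $R_*$. An example is $\Theta(\phi)=u\phi$ with $u\in M$ unitary, since $u(eM_*f)=(ueu^*)M_*f$.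
\item[(N3)] For a projection $e$, restriction of functionals is an isometric isomorphism of $eM_*e$ onto $(eMe)_*$, with inverse $\omega\mapsto\omega(e\,\cdot\,e)$, and it commutes with the two actions of $eMe$. We identify the two spaces. By (N2), $N$ restricts to a $1$-seminorm on $(eMe)_*$. In particular $(Mz)_*=zM_*$ for a central projection $z$.
\end{enumerate}

\subsection{Textbook facts}

\begin{enumerate}
\item[(F1)] \emph{Positive functionals.} Every $\phi\in M_*$ is $\phi_1-\phi_2+i(\phi_3-\phi_4)$ with $\phi_k\in M_*^+$ and $\|\phi_k\|\le\|\phi\|$. If $\phi\in M_*^+$, then $\|\phi\|=\phi(1)$, and there is a smallest projection $s$ with $\phi(1-s)=0$, the \emph{support} of $\phi$; one has $\phi(x)>0$ for every nonzero positive $x\in sMs$. For $\phi\in M_*^+$ and a projection $g$, the Cauchy--Schwarz inequality gives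
\begin{equation}\label{eq:CS}
\|g\phi\|,\ \|\phi g\|\le\|\phi\|^{1/2}\phi(g)^{1/2}.
\end{equation}
Hence, if projections $e_n$ increase to $1$, then $\|\phi-e_n\phi e_n\|\to0$ for all $\phi\in M_*$: write $\phi-e_n\phi e_n=(1-e_n)\phi+e_n\phi(1-e_n)$ and apply \eqref{eq:CS} with $g=1-e_n$ to the four positive parts.
\item[(F2)] \emph{Radon--Nikodym theorem.} If $A$ is an abelian von Neumann algebra and $\lambda,\omega\in A_*^+$ satisfy $\lambda\le\omega$, then $\lambda=a\omega$ for some $a\in A$ with $0\le a\le1$.
\item[(F3)] \emph{Equivalence.} Projections $e,f$ are equivalent, $e\sim f$, if $e=v^*v$ and $f=vv^*$ for some $v\in M$; then $v=ve=fv$. We write $e\precsim f$ if $e\sim f_0\le f$. If $e\precsim f$ and $f\precsim e$, then $e\sim f$. If $e_i\sim f_i$ for two orthogonal families, then $\sum e_i\sim\sum f_i$. If $fMe\ne0$, the polar decomposition of a nonzero element $fxe$ gives nonzero equivalent subprojections of $e$ and $f$.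
\item[(F4)] \emph{Central support.} The central support of $e$ is the smallest central projection $z\ge e$. One has $Z(eMe)=Z(M)e$, and if $e$ has central support $1$, then $c\mapsto ce$ is a $*$-isomorphism of $Z(M)$ onto $Z(eMe)$.
\item[(F5)] \emph{Types.} A projection $e$ is \emph{abelian} if $eMe$ is abelian, \emph{finite} if $e\sim e_0\le e$ forces $e_0=e$, and \emph{properly infinite} if $e\neq0$ and, for every central projection $z$, the projection $ze$ is either $0$ or not finite. These properties and the central support are invariant under equivalence. Two abelian projections with the same central support are equivalent. There are mutually orthogonal central projections $z_1,z_2,\dots,z_{\mathrm{II}},z_\infty$ with sum $1$ such that each is $0$ or as follows: $z_n$ is a sum of $n$ orthogonal abelian projections with central support $z_n$, and then $Mz_n\cong M_n(A)$ with $A=Z(M)z_n$ (type $\mathrm I_n$); $z_{\mathrm{II}}$ is finite and has no nonzero abelian subprojection (type $\mathrm{II}_1$); $z_\infty$ is properly infinite. The algebra $M\sum_nz_n$ is the \emph{finite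 type $\mathrm I$ summand}. A factor that is finite of type $\mathrm I$ is some $M_n(\mathbb C)$.
\item[(F6)] \emph{Halving.} In an algebra of type $\mathrm{II}_1$ every projection is the sum of two equivalent orthogonal projections \cite[Lemma 6.5.6]{KR}. Halving one half and transporting the result to the other half gives a sum of four equivalent orthogonal projections. A properly infinite projection $e$ is $e_1+e_2$ with $e_1\perp e_2$ and $e_1\sim e_2\sim e$ \cite[Lemma 6.3.3]{KR}.
\item[(F7)] \emph{Center-valued trace.} If $M$ is finite, there is a normal, faithful, positive, $Z(M)$-linear map $D\colon M\to Z(M)$ with $D(1)=1$ and $D(xy)=D(yx)$. For projections, $p\precsim q$ if and only if $D(p)\le D(q)$, and $D(p\vee q)\le D(p)+D(q)$ because $p\vee q-p\sim q-p\wedge q$.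
\end{enumerate}

\section{Bad blocks, gliding humps and rotations}\label{sec:hump}

Throughout this section $N$ is a $1$-seminorm on $M_*$. We localize the failure of boundedness. For projections $e,f$ put
\[
\kappa(e,f)=\sup\{N(\phi):\phi\in eM_*f,\ \|\phi\|\le1\}\in[0,\infty],
\]
and call the pair $(e,f)$ \emph{good} if $\kappa(e,f)<\infty$ and \emph{bad} otherwise. The seminorm $N$ is bounded if and only if $(1,1)$ is good. Since blocks grow with $e$ and $f$, so does $\kappa$: a pair that dominates a bad pair is bad.

\begin{lemma}\label{lem:sums}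
\begin{enumerate}
\item[(a)] If $e=\sum_{i\le m}e_ia_i$ with projections $e_i$ and elements $a_i\in M$, and all $(e_i,f)$ are good, then $(e,f)$ is good. If $f=\sum_{j\le m}b_jf_j$ with projections $f_j$ and elements $b_j\in M$, and all $(e,f_j)$ are good, then $(e,f)$ is good.
\item[(b)] If $z$ is a central projection and $(ez,fz)$ and $(e(1-z),f(1-z))$ are good, then $(e,f)$ is good.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $\phi\in eM_*f$ we have $\phi=e\phi=\sum_ie_ia_i\phi$ with $e_ia_i\phi\in e_iM_*f$ and $\|e_ia_i\phi\|\le\|a_i\|\|\phi\|$. Hence $\kappa(e,f)\le\sum_i\|a_i\|\kappa(e_i,f)$. On the right use $\phi=\phi f=\sum_j\phi b_jf_j$.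

(b) Write $\phi=z\phi z+(1-z)\phi(1-z)$; the two terms lie in the two good blocks and have norm at most $\|\phi\|$.
\end{proof}

In part (a) the $e_i$ need not be orthogonal, nor dominated by $e$. This freedom is what makes rotations possible. First comes the gliding hump, the only place in this section where additivity is used.

\begin{lemma}\label{lem:hump}
Let $(e_n)$ and $(f_n)$ be two sequences of mutually orthogonal projections. Then $\sup_{n\ge n_0}\kappa(e_n,f_n)<\infty$ for some $n_0$. In particular, only finitely many pairs $(e_n,f_n)$ are bad.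
\end{lemma}

\begin{proof}
Otherwise there are $n_1<n_2<\cdots$ with $\kappa(e_{n_k},f_{n_k})>k2^k$, hence functionals $\phi_k\in e_{n_k}M_*f_{n_k}$ with $\|\phi_k\|\le2^{-k}$ and $N(\phi_k)>k$. Let $\phi=\sum_k\phi_k$, a series that converges in $\|\cdot\|$. The sum $\phi-\phi_k=\sum_{j\ne k}\phi_j$ lies in the closed subspace $(1-e_{n_k})M_*(1-f_{n_k})$. So $\phi_k\perp\phi-\phi_k$ and $N(\phi)=N(\phi_k)+N(\phi-\phi_k)>k$ for every $k$, which is impossible.
\end{proof}

To reach a contradiction from one bad pair $(e,f)$ we need infinitely many bad pairs that are orthogonal on both sides. Split $e=e_1+e_2$ and $f=f_1+f_2$. By Lemma~\ref{lem:sums}(a), one of the four pairs $(e_i,f_j)$ is bad. But we need two bad pairs in diagonal position, and a fixed splitting may offer only one bad pair. The following example shows this, and shows the way out.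

\begin{example}\label{ex:rotation}
Let $R$ be an infinite-dimensional von Neumann algebra and $M=M_2(R)$, with matrix units $e_{ij}$. Every $\phi\in M_*$ has entries $\phi_{ij}\in R_*$, defined by $\phi(y)=\sum_{i,j}\phi_{ij}(y_{ji})$, and $e_{ii}M_*e_{jj}$ consists of the $\phi$ whose only nonzero entry is $\phi_{ij}$. Let $\ell$ be an unbounded linear functional on $R_*$ and consider the norm
\[
N_0(\phi)=\|\phi\|+|\ell(\phi_{11})| .
\]
With good and bad defined as above for $N_0$, only $(e_{11},e_{11})$ is bad among the four pairs $(e_{ii},e_{jj})$. Now rotate by $45$ degrees: let $q_\pm=\frac12(e_{11}\pm e_{12}\pm e_{21}+e_{22})$, two orthogonal projections with sum $1$. For $\omega\in R_*$ the functional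
\[
\omega^\pm(y)=\tfrac12\,\omega(y_{11}\pm y_{12}\pm y_{21}+y_{22})=\omega\big((w_\pm^*yw_\pm)_{11}\big),\qquad w_\pm=\tfrac1{\sqrt2}(e_{11}\pm e_{21}),
\]
lies in $q_\pm M_*q_\pm$, because $w_\pm=q_\pm w_\pm$. It has norm at most $\|\omega\|$, and $N_0(\omega^\pm)\ge\frac12|\ell(\omega)|$. So $(q_+,q_+)$ and $(q_-,q_-)$ are both bad, and they are in diagonal position.

This is not an accident of $N_0$. We have
\[
1=e_{11}(e_{11}-e_{12})+q_+(2e_{22}),
\]
since the first term is $e_{11}-e_{12}$ and the second is $e_{12}+e_{22}$. So for any seminorm and any projection $g$, the proof of Lemma~\ref{lem:sums}(a) shows that $(e_{11},g)$ and $(q_+,g)$ cannot both be good when $(1,g)$ is bad. In geometric terms, two distinct lines span the plane, so at most one line can be good. (The norm $N_0$ is not a $1$-norm: $\omega^+\perp-\omega^-$, but $\omega^+-\omega^-$ has zero $(1,1)$ entry.)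
\end{example}

\begin{lemma}[Rotation]\label{lem:rotation}
Let $e=e_1+e_2$ with $e_1\perp e_2$, $e_1\sim e_2$, and let $f=f_1+f_2$ with $f_1\perp f_2$, $f_1\sim f_2$. If $(e,f)$ is bad, there are decompositions $e=e'+e''$ and $f=f'+f''$ into orthogonal projections with $e'\sim e''\sim e_1$ and $f'\sim f''\sim f_1$ such that both $(e',f')$ and $(e'',f'')$ are bad.
\end{lemma}

\begin{proof}
Let $v^*v=e_1$ and $vv^*=e_2$. Then $ve_1=v$ and $e_1v=e_1e_2v=0$. For $\theta\in\mathbb R$ put $w_\theta=\cos\theta\,e_1+\sin\theta\,v$. The cross terms $e_1v$ and $v^*e_1$ vanish, so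
\[
w_\theta^*w_{\theta'}=(\cos\theta\cos\theta'+\sin\theta\sin\theta')\,e_1=\cos(\theta-\theta')\,e_1 .
\]
Hence $w_\theta$ is a partial isometry, $e_\theta=w_\theta w_\theta^*$ is a projection equivalent to $e_1$, and $e_\theta\perp e_{\theta+\pi/2}$. From
\[
e_\theta=\cos^2\theta\,e_1+\cos\theta\sin\theta\,(v+v^*)+\sin^2\theta\,e_2
\]
we see that $e_\theta$ depends only on $\theta$ modulo $\pi$ and that $e_\theta+e_{\theta+\pi/2}=e$.

Suppose $\theta-\theta'\notin\pi\mathbb Z$. Then $(\cos\theta,\sin\theta)$ and $(\cos\theta',\sin\theta')$ form a basis of $\mathbb R^2$, so $e_1=\alpha w_\theta+\beta w_{\theta'}$ and $v=\gamma w_\theta+\delta w_{\theta'}$ for some real numbers $\alpha,\beta,\gamma,\delta$. Since $w_\theta=e_\theta w_\theta$,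
\begin{equation}\label{eq:span}
e=e_1e_1+vv^*=e_\theta\,w_\theta(\alpha e_1+\gamma v^*)+e_{\theta'}\,w_{\theta'}(\beta e_1+\delta v^*).
\end{equation}
By Lemma~\ref{lem:sums}(a), if $g$ is a projection and $(e,g)$ is bad, then $(e_\theta,g)$ is good for at most one $\theta$ modulo $\pi$. Define $f_\eta$ from $f_1,f_2$ in the same way. The adjoint of \eqref{eq:span}, written for $f$, has the form $f=bf_\eta+b'f_{\eta'}$. So if $(g,f)$ is bad, then $(g,f_\eta)$ is good for at most one $\eta$ modulo $\pi$.

Choose $\theta$ such that $(e_\theta,f)$ and $(e_{\theta+\pi/2},f)$ are both bad; this excludes at most two values modulo $\pi$. Put $e'=e_\theta$ and $e''=e_{\theta+\pi/2}$. At most one $\eta$ modulo $\pi$ makes $(e',f_\eta)$ good, and at most one makes $(e'',f_{\eta+\pi/2})$ good. Choose any other $\eta$ and put $f'=f_\eta$, $f''=f_{\eta+\pi/2}$.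
\end{proof}

To iterate, one of the two new bad pairs must again be of a kind that can be split. Call a class $\mathcal C$ of pairs of projections \emph{self-splitting} if for every bad $(e,f)\in\mathcal C$ there are orthogonal projections $e',e''\le e$ and orthogonal projections $f',f''\le f$ such that $(e',f')$ and $(e'',f'')$ are bad and $(e',f')\in\mathcal C$.

\begin{lemma}\label{lem:split}
A self-splitting class contains no bad pair.
\end{lemma}

\begin{proof}
Let $(e_0,f_0)\in\mathcal C$ be bad. Inductively, split $(e_{n-1},f_{n-1})$ into a bad pair $(e_n,f_n)\in\mathcal C$ and a bad pair $(g_n,h_n)$, with $e_n\perp g_n$ below $e_{n-1}$ and $f_n\perp h_n$ below $f_{n-1}$. For $m>n$ we have $g_m\le e_{m-1}\le e_n\perp g_n$ and $h_m\le f_{m-1}\le f_n\perp h_n$. So $(g_n)$ and $(h_n)$ are orthogonal sequences with all $(g_n,h_n)$ bad, contrary to Lemma~\ref{lem:hump}.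
\end{proof}

\begin{proposition}\label{prop:nofinite}
If $M$ has no finite type $\mathrm I$ summand, every $1$-seminorm on $M_*$ is bounded.
\end{proposition}

\begin{proof}
By (F5), $1=z_{\mathrm{II}}+z_\infty$. By Lemma~\ref{lem:sums}(b) and (N3) we may assume that $M$ is of type $\mathrm{II}_1$ or properly infinite. In the first case every projection can be halved by (F6), so the class of all pairs is self-splitting by Lemma~\ref{lem:rotation}. In the second case consider the class of pairs of properly infinite projections. If $(e,f)$ is a bad pair in it, (F6) gives halves $e_1\sim e$ and $f_1\sim f$, and Lemma~\ref{lem:rotation} gives bad pairs with $e'\sim e_1\sim e$ and $f'\sim f_1\sim f$. So $e'$ and $f'$ are properly infinite, and the class is self-splitting. In both cases the class contains $(1,1)$, which is good by Lemma~\ref{lem:split}.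
\end{proof}

\section{Complete $1$-norms}\label{sec:complete}

A nonzero abelian projection $e$ cannot be halved: if $e=v^*v+vv^*$ with $v^*v\perp vv^*$, then $v\in eMe$ commutes with $v^*$, which forces $v=0$. So rotation alone does not treat the finite type $\mathrm I$ summand. There we split along the center instead and use completeness, as in the case of $\ell^1$. The atoms $\delta_i$ are replaced by a family of good central projections, and the first task is to find such a family with the right sum.

\begin{proposition}\label{prop:finiteI}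
Let $B$ be a finite von Neumann algebra of type $\mathrm I$. Every complete $1$-norm $N$ on $B_*$ is bounded.
\end{proposition}

\begin{proof}
For a central projection $w$ write $\kappa(w)=\kappa(w,w)$, and call $w$ good or bad if $(w,w)$ is. Since $w\chi\perp(1-w)\chi$, we have
\begin{equation}\label{eq:contract}
N(w\chi)\le N(\chi)\qquad(\chi\in B_*).
\end{equation}
Suppose that $1$ is bad. By Lemma~\ref{lem:split} the class of pairs $(w,w)$ with $w$ central is not self-splitting. So there is a bad central projection $z$ that is not the sum of two orthogonal bad central projections.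

\emph{Step 1: $z$ is a sum of good central projections.} Let $(w_i)_{i\in I}$ be a maximal family of nonzero, mutually orthogonal, good central projections below $z$, and let $w=\sum_iw_i$. Suppose $z-w\ne0$. By maximality, every nonzero central subprojection of $z-w$ is bad. If $w'$ is central with $0\ne w'<z-w$, then $w'$ and $z-w-w'$ are bad, hence so is $z-w'\ge z-w-w'$, and $z=w'+(z-w')$ contradicts the choice of $z$. So $z-w$ is a minimal central projection, and $B(z-w)$ is a factor that is finite of type $\mathrm I$. By (F5) its predual $(z-w)B_*$ is finite-dimensional. Every seminorm on a finite-dimensional normed space is bounded, so $z-w$ is good, against maximality. Hence $\sum_iw_i=z$.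

\emph{Step 2: a uniform bound.} Each $\kappa(w_i)$ is finite. If $C=\sup_i\kappa(w_i)$ were infinite, there would be distinct indices $i_k$ with $\kappa(w_{i_k})\to\infty$, contrary to Lemma~\ref{lem:hump}. So $C<\infty$.

\emph{Step 3: summation.} Let $\phi\in zB_*$. For a finite set $F\subset I$, (N1) for the norm $\|\cdot\|$ gives $\sum_{i\in F}\|w_i\phi\|=\|\sum_{i\in F}w_i\phi\|\le\|\phi\|$. So only countably many $w_i\phi$ are nonzero, and $\sum_iN(w_i\phi)\le C\|\phi\|$. Since $N$ is complete, the partial sums $\sigma_m$ of $\sum_iw_i\phi$ converge in $N$ to some $\psi\in B_*$. Fix $j\in I$. For large $m$ we have $w_j\sigma_m=w_j\phi$, so \eqref{eq:contract} gives $N(w_j\psi-w_j\phi)\le N(\psi-\sigma_m)\to0$. As $N$ is a norm, $w_j\psi=w_j\phi$. In the same way $(1-z)\sigma_m=0$ gives $(1-z)\psi=0$. Thus $\psi-\phi$ vanishes on $B(1-z)$ and on every $Bw_j$. The finite sums of the $w_j$ converge $\sigma$-weakly to $z$ and $\psi-\phi$ is normal, so it vanishes on $Bz$ too. Hence $\psi=\phi$ and $N(\phi)\le\sum_iN(w_i\phi)\le C\|\phi\|$. So $z$ is good, a contradiction.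
\end{proof}

The type of $B$ is used only at the end of Step 1, and completeness only in Step 3.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $N$ be a complete $1$-norm on $M_*$ and let $Mz$ be the finite type $\mathrm I$ summand of $M$. Since $N(\phi)=N(z\phi)+N((1-z)\phi)$, the map $\phi\mapsto(1-z)\phi$ is $N$-contractive. Its kernel $zM_*$ is therefore $N$-closed, hence $N$-complete. By Proposition~\ref{prop:finiteI} the pair $(z,z)$ is good, by Proposition~\ref{prop:nofinite} the pair $(1-z,1-z)$ is good, and by Lemma~\ref{lem:sums}(b) $N$ is bounded. The identity map $(M_*,\|\cdot\|)\to(M_*,N)$ is then a continuous linear bijection of Banach spaces, and the open mapping theorem shows that the norms are equivalent.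

The two formulations imply each other. If $T$ is an orthogonality-to-$1$-orthogonality preserving linear bijection from $M_*$ onto a Banach space, then $N(\phi)=\|T\phi\|$ is a complete $1$-norm, and $N\le C\|\cdot\|$ says that $T$ is continuous. Conversely, for a complete $1$-norm $N$ the identity map $M_*\to(M_*,N)$ is such a bijection; its continuity means that $N$ is bounded, and equivalence follows from the open mapping theorem as above.
\end{proof}

\section{Boundedness without completeness}\label{sec:bounded}

\subsection{Type $\mathrm I_n$ with $2\le n<\infty$}\label{sec:In}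

Let $M=M_n(A)$ with $A$ abelian, identified with $Z(M)$, and let $e_{ij}$ be the matrix units. For $y=(y_{ij})\in M$ put $\operatorname{Tr}y=\sum_iy_{ii}\in A$, and for $\omega\in A_*$ define $\tau_\omega\in M_*$ by $\tau_\omega(y)=\omega(\operatorname{Tr}y)$. Since $A$ is commutative, $\operatorname{Tr}(yh)=\operatorname{Tr}(hy)$, and therefore
\begin{equation}\label{eq:tau}
h\tau_\omega=\tau_\omega h\quad(h\in M),\qquad a\tau_\omega=\tau_{a\omega}\quad(a\in A).
\end{equation}
In particular $q\tau_\omega=q\tau_\omega q\in qM_*q$ for every projection $q$. We have $(e_{ij}\tau_\omega)(y)=\omega(y_{ji})$, so $\|e_{ij}\tau_\omega\|=\|\omega\|$. If $\phi\in e_{ii}M_*e_{jj}$, then $\phi(y)=\phi(e_{jj}ye_{ii})=\phi(y_{ji}e_{ji})$, so $\phi=e_{ij}\tau_\omega$ with $\omega(a)=\phi(ae_{ji})$. Thus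
\begin{equation}\label{eq:blocks}
e_{ii}M_*e_{jj}=\{e_{ij}\tau_\omega:\omega\in A_*\},\qquad\|e_{ij}\tau_\omega\|=\|\omega\| .
\end{equation}

In $M_n(A)$ halving stops after finitely many steps, and along the center we have no completeness to sum with. The remedy is a gliding hump that needs no orthogonality. If a functional $H\ge0$ is additive on the whole cone $A_*^+$, it is monotone, and a hump can be built from arbitrary positive functionals. Additivity for $\lambda,\mu\in A_*^+$ with overlapping supports comes from the projections $e_\theta$ of Lemma~\ref{lem:rotation}, with $\cos^2\theta$ replaced by the density of $\lambda$ with respect to $\lambda+\mu$.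

\begin{proposition}\label{prop:In}
If $M$ is of type $\mathrm I_n$ with $2\le n<\infty$, every $1$-seminorm $N$ on $M_*$ is bounded.
\end{proposition}

\begin{proof}
Fix two distinct indices, which we call $1$ and $2$; this is where $n\ge2$ is used. Put $p=e_{11}+e_{22}$ and
\[
H(\omega)=N(p\tau_\omega)=N(e_{11}\tau_\omega)+N(e_{22}\tau_\omega)\qquad(\omega\in A_*^+).
\]

\emph{$H$ is additive.} Let $\lambda,\mu\in A_*^+$ and $\omega=\lambda+\mu$. By (F2) there is $a\in A$ with $0\le a\le1$, $\lambda=a\omega$ and $\mu=(1-a)\omega$. Put $s=a^{1/2}$, $t=(1-a)^{1/2}$ and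
\[
q_\pm=s^2e_{11}\pm st(e_{12}+e_{21})+t^2e_{22}.
\]
Then $q_\pm=w_\pm w_\pm^*$ for $w_\pm=se_{11}\pm te_{21}$, and $w_\pm^*w_\pm=(s^2+t^2)e_{11}=e_{11}$. So $q_\pm$ are projections below $p$, and
\begin{equation}\label{eq:qsum}
N(q_\pm\tau_\omega)+N((p-q_\pm)\tau_\omega)=H(\omega).
\end{equation}
The off-diagonal terms cancel in the averages $\frac12(q_++q_-)=ae_{11}+(1-a)e_{22}$ and $\frac12((p-q_+)+(p-q_-))=(1-a)e_{11}+ae_{22}$. By \eqref{eq:tau},
\[
\tfrac12\sum_\pm q_\pm\tau_\omega=e_{11}\tau_\lambda+e_{22}\tau_\mu,\qquad
\tfrac12\sum_\pm(p-q_\pm)\tau_\omega=e_{11}\tau_\mu+e_{22}\tau_\lambda .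
\]
Each right side is a sum of two orthogonal functionals. Additivity on the right and the triangle inequality on the left give
\[
N(e_{11}\tau_\lambda)+N(e_{22}\tau_\mu)\le\tfrac12\sum_\pm N(q_\pm\tau_\omega),\qquad
N(e_{11}\tau_\mu)+N(e_{22}\tau_\lambda)\le\tfrac12\sum_\pm N((p-q_\pm)\tau_\omega).
\]
Adding these and using \eqref{eq:qsum} we get $H(\lambda)+H(\mu)\le H(\omega)$. The reverse inequality is the triangle inequality.

\emph{$H$ is bounded.} If $H(\lambda)\le C\|\lambda\|$ failed for every $C$, there would be $\lambda_k\in A_*^+$ with $\|\lambda_k\|\le2^{-k}$ and $H(\lambda_k)\ge k$. For $\lambda=\sum_k\lambda_k$ we have $\lambda-\lambda_k\ge0$, so $H(\lambda)=H(\lambda_k)+H(\lambda-\lambda_k)\ge k$ for all $k$, which is impossible.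

\emph{All blocks are good.} We have $N(e_{11}\tau_\lambda)\le H(\lambda)\le C\|\lambda\|$ for $\lambda\ge0$. By (F1) and \eqref{eq:blocks}, $\kappa(e_{11},e_{11})\le4C$. The index $1$ was arbitrary, so every $1$-seminorm is bounded on every diagonal block $e_{jj}M_*e_{jj}$. Given $i,j$, let $u$ be a permutation matrix with $ue_{jj}u^*=e_{ii}$. By (N2), $\phi\mapsto N(u\phi)$ is a $1$-seminorm, so it is bounded on $e_{jj}M_*e_{jj}$. Since $u$ maps this block isometrically onto $e_{ii}M_*e_{jj}$, the pair $(e_{ii},e_{jj})$ is good for $N$. Lemma~\ref{lem:sums}(a), applied to $1=\sum_ie_{ii}$ on both sides, shows that $(1,1)$ is good.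
\end{proof}

\subsection{Infinitely many types}

When infinitely many $z_n$ are nonzero, Proposition~\ref{prop:In} bounds $N$ on each finite sum of the $z_nM_*$, but without completeness we cannot pass to the limit: $N$ might charge the tails. The tails, however, consist of matrices of size tending to infinity, and there halving can be repeated indefinitely, up to a question of parity.

\begin{proposition}\label{prop:tails}
Let $M$ be finite of type $\mathrm I$ without abelian summand. Every $1$-seminorm $N$ on $M_*$ is bounded.
\end{proposition}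

\begin{proof}
Here $1=\sum_{n\ge2}z_n$. Put $z_{\ge m}=\sum_{n\ge m}z_n$. By Proposition~\ref{prop:In} and Lemma~\ref{lem:sums}(b), the pair $(1-z_{\ge m},1-z_{\ge m})$ is good for every $m$. If the set $J=\{n:z_n\ne0\}$ is finite, we are done. Assume it is infinite. By monotonicity of $\kappa$ and Lemma~\ref{lem:sums}(b),
\begin{equation}\label{eq:tail}
(e,f)\text{ bad}\ \Longrightarrow\ (ez_{\ge m},fz_{\ge m})\text{ bad for every }m .
\end{equation}

Call a projection $e$ \emph{large} if there are $m$ and positive integers $k_n$ ($n\in J$, $n\ge m$) with $k_n\to\infty$ such that each $ez_n$ is a sum of $k_n$ orthogonal abelian projections with central support $z_n$. By (F5), these $k_n$ projections are mutually equivalent, a projection equivalent to a large one is large, and $1$ is large with $k_n=n$. We show that the class of pairs of large projections is self-splitting; then $(1,1)$ is good by Lemma~\ref{lem:split}.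

Let $(e,f)$ be bad with $e,f$ large. We may replace $(e,f)$ by any smaller bad pair. By \eqref{eq:tail} we may assume that $e,f\le z_{\ge m}$, where $m$ is so large that for $n\in J$, $n\ge m$, both $ez_n$ and $fz_n$ have the above form with at least two summands. Write $ez_n=\sum_{i\le k_n}e_{n,i}$. To make all $k_n$ even we must discard one summand whenever $k_n$ is odd, without losing badness. There are two ways to discard, and one of them works: let $d_i=\sum e_{n,i}$ for $i=1,2$, the sum being over those $n$ with $k_n$ odd. Then $d_1\le e-d_2$, so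
\[
e=(e-d_1)+(e-d_2)d_1 ,
\]
and by Lemma~\ref{lem:sums}(a) one of the pairs $(e-d_1,f)$, $(e-d_2,f)$ is bad. Replacing $e$ by the corresponding $e-d_i$ changes each odd $k_n\ge3$ to $k_n-1$. So we may assume that all $k_n$ are even and at least $2$, and still $k_n\to\infty$. With $d_1',d_2'$ defined in the same way for $f$, the identity $f=(f-d_1')+d_1'(f-d_2')$ allows the same reduction on the right.

Now let $e_1=\sum_n\sum_{i\le k_n/2}e_{n,i}$ and $e_2=e-e_1$. By (F3), $e_1\sim e_2$, and $e_1$ is large because $k_n/2\to\infty$. Define $f_1,f_2$ by the same rule. Lemma~\ref{lem:rotation} gives bad pairs $(e',f')$ and $(e'',f'')$ with $e'\sim e_1$ and $f'\sim f_1$ large.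
\end{proof}

\subsection{The abelian summand}\label{sec:ultra}

In an abelian algebra nothing can be rotated, and an unbounded $1$-norm can be made by adding to $\|\cdot\|$ a term $|\ell(\phi)|$ with $\ell$ linear and unbounded. This term is additive on orthogonal pairs as soon as $\ell$ vanishes on one member of each such pair. An ultrafilter of projections is a consistent rule for choosing that member.

\begin{proof}[Proof of Theorem~\ref{thm:bounded}]
Suppose that the abelian summand $A=Mz_1$ is finite-dimensional, and let $N$ be a $1$-seminorm. Then $N$ is bounded on the finite-dimensional space $z_1M_*$, on $(\sum_{n\ge2}z_n)M_*$ by Proposition~\ref{prop:tails}, and on $(z_{\mathrm{II}}+z_\infty)M_*$ by Proposition~\ref{prop:nofinite}. By Lemma~\ref{lem:sums}(b), $N$ is bounded.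

Suppose now that $A$ is infinite-dimensional. Then $A$ contains an infinite sequence $(p_n)$ of nonzero orthogonal projections: either $A$ has infinitely many minimal projections, or the complement of their sum is nonzero, has no minimal subprojection, and can be split repeatedly. Choose normal states $\omega_n$ of $A$ with $\omega_n(p_n)=1$; their supports $s_n\le p_n$ are mutually orthogonal. Put
\[
s=\sum_{n\ge1}s_n,\qquad t_k=s-s_1-\dots-s_k,\qquad\omega=\sum_{n\ge1}2^{-n}\omega_n .
\]
The $t_k$ are nonzero and decrease, so by Zorn's lemma there is an ultrafilter $\mathcal U$ in the Boolean algebra of projections of $A$ that contains all $t_k$. That is, $\mathcal U$ is a set of nonzero projections of $A$, closed under products and under passing to larger projections, and for each projection $e\in A$ it contains $e$ or $z_1-e$. In particular $s\in\mathcal U$. Let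
\[
\mathcal N=\{\phi\in A_*:w\phi=0\text{ for some }w\in\mathcal U\}.
\]
This is a linear subspace, since $w\phi=0$ and $w'\psi=0$ give $ww'(\alpha\phi+\beta\psi)=0$. Also $\omega\notin\mathcal N$. Indeed, if $w\omega=0$, then $\omega(w)=0$, so $\omega_n(ws_n)=\omega_n(w)=0$ and $ws_n=0$ for all $n$ by (F1). Then $ws=0$, so $w\notin\mathcal U$. Hence there is a linear functional $\ell$ on $A_*=z_1M_*$ with $\ell|_{\mathcal N}=0$ and $\ell(\omega)=1$. Define a norm on $M_*$ by
\[
N(\phi)=\|\phi\|+|\ell(z_1\phi)| .
\]

Let $\phi\perp\psi$ and put $e=l(z_1\phi)$. Then $e\le z_1$ and $e\le l(\phi)$, so $e\in A$ and $e\psi=e\,l(\psi)\psi=0$. If $e\in\mathcal U$, then $e(z_1\psi)=0$ shows that $z_1\psi\in\mathcal N$. If $e\notin\mathcal U$, then $z_1-e\in\mathcal U$ and $(z_1-e)(z_1\phi)=0$, so $z_1\phi\in\mathcal N$. In either case one of the numbers $\ell(z_1\phi)$, $\ell(z_1\psi)$ is zero, so $|\ell(z_1\phi+z_1\psi)|=|\ell(z_1\phi)|+|\ell(z_1\psi)|$, and $N$ is a $1$-norm.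

Finally let $\omega^{(k)}=\sum_{n>k}2^{-n}\omega_n$. The difference $\omega-\omega^{(k)}=\sum_{n\le k}2^{-n}\omega_n$ is annihilated by $t_k\in\mathcal U$, so $\ell(\omega^{(k)})=1$. Thus $N(\omega^{(k)})\ge1$ while $\|\omega^{(k)}\|=2^{-k}$, and $N$ is not bounded.
\end{proof}

\section{The form of a bounded $1$-seminorm}\label{sec:form}

\subsection{Central weights}

We first record what is true of the seminorms $\|c\,\cdot\|$. An element $c\in M_+$ is \emph{injective} if it is injective as an operator; equivalently, $cp=0$ for a projection $p\in M$ forces $p=0$.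

\begin{lemma}\label{lem:weights}
Let $c\in Z(M)_+$ and $N_c(\phi)=\|c\phi\|$.
\begin{enumerate}
\item[(a)] $N_c$ is a bounded $1$-seminorm, and $N_c(\phi)=\phi(c)$ for $\phi\in M_*^+$. The element $c$ is determined by $N_c$, and $\|c\|$ is the smallest $C$ with $N_c\le C\|\cdot\|$.
\item[(b)] $N_c$ is a norm if and only if $c$ is injective.
\item[(c)] $N_c$ is a complete norm if and only if $c$ is invertible, and then $\|c^{-1}\|^{-1}$ is the largest $\delta$ with $N_c\ge\delta\|\cdot\|$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $c$ is central, $\phi\mapsto c\phi$ maps each block $eM_*f$ into itself, so $N_c$ is a $1$-seminorm by (N2), and $N_c\le\|c\|\|\cdot\|$. If $\phi\ge0$, then $(c\phi)(x)=\phi(c^{1/2}xc^{1/2})$ is positive, and $\|c\phi\|=(c\phi)(1)=\phi(c)$. Positive normal functionals span $M_*$, so $N_c$ determines $c$. The supremum of $\phi(c)$ over normal states $\phi$ is $\|c\|$.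

(b) If $c$ is injective and $c\phi=0$, then $c\,l(\phi)=0$ by \eqref{eq:ann}, so $l(\phi)=0$ and $\phi=0$. If $cp=0$ with $p\ne0$, any nonzero $\phi\in pM_*p$ has $c\phi=cp\phi=0$.

(c) If $c$ is invertible, then $\|\phi\|=\|c^{-1}c\phi\|\le\|c^{-1}\|N_c(\phi)$, so $N_c$ is equivalent to $\|\cdot\|$ and complete. The infimum of $\phi(c)$ over normal states is the least point of the spectrum of $c$, which is $\|c^{-1}\|^{-1}$. Conversely, if $N_c$ is a complete norm, Theorem~\ref{thm:main} gives $\delta>0$ with $\phi(c)=N_c(\phi)\ge\delta\phi(1)$ for all $\phi\in M_*^+$. So $c\ge\delta1$ is invertible.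
\end{proof}

The seminorms $N_c$ satisfy $N_c(u\phi v)=N_c(\phi)$ for unitaries $u,v$. The plan for the converse is to prove this invariance for a given $N$, and then to show that invariance produces $c$. The source of invariance is the following rigidity of matrix algebras.

\subsection{Matrices}

Identify $M_n(\mathbb C)_*$ with $M_n(\mathbb C)$ through $x\mapsto\operatorname{Tr}(x\,\cdot)$. This is a bimodule map, so $x\perp y$ means $x=ExF$ and $y=E'yF'$ for projections with $E\perp E'$, $F\perp F'$. For vectors $\xi,\eta$ let $\xi\eta^*$ be the rank one matrix $\zeta\mapsto\langle\zeta,\eta\rangle\xi$.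

\begin{lemma}\label{lem:matrix}
Let $n\ge2$. Every $1$-seminorm $N$ on $M_n(\mathbb C)_*$ is a multiple of the trace norm $\|\cdot\|_1$.
\end{lemma}

\begin{proof}
By the singular value decomposition, every $x$ is $\sum_is_i\xi_i\eta_i^*$ with $s_i\ge0$, orthonormal $(\xi_i)$, orthonormal $(\eta_i)$ and $\sum_is_i=\|x\|_1$. The terms are mutually orthogonal, so $N(x)=\sum_is_iN(\xi_i\eta_i^*)$ by (N1). It suffices to show that $N(\xi\eta^*)$ is the same for all unit vectors $\xi,\eta$.

\emph{The case $n=2$, projections.} Additivity expresses $N$ on Hermitian matrices through its values on rank one projections, which form a $2$-sphere. The triangle inequality will show that these values change only to second order along the sphere, and hence not at all. For $\mathbf a\in\mathbb R^3$ let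
\[
\mathbf a\cdot\sigma=\begin{pmatrix}a_3&a_1-ia_2\\a_1+ia_2&-a_3\end{pmatrix}
\]
be the corresponding combination of the Pauli matrices. These are the traceless Hermitian matrices, and $(\mathbf a\cdot\sigma)^2=|\mathbf a|^21$. So the rank one projections are exactly $P_{\mathbf a}=\frac12(1+\mathbf a\cdot\sigma)$ with $|\mathbf a|=1$, and $P_{\mathbf a}\perp P_{-\mathbf a}$, $P_{\mathbf a}+P_{-\mathbf a}=1$. Put $\gamma=\frac12N(1)$ and $o(\mathbf a)=N(P_{\mathbf a})-\gamma$. From $N(P_{\mathbf a})+N(P_{-\mathbf a})=2\gamma$ we see that $o$ is an odd function on the sphere. For $|\mathbf a|=1$ and $r\ge1$ we have $1+r\,\mathbf a\cdot\sigma=(r+1)P_{\mathbf a}-(r-1)P_{-\mathbf a}$ and $\mathbf a\cdot\sigma=P_{\mathbf a}-P_{-\mathbf a}$. Hence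
\begin{equation}\label{eq:pauli}
N(1+r\,\mathbf a\cdot\sigma)=(r+1)(\gamma+o(\mathbf a))+(r-1)(\gamma-o(\mathbf a))=2\gamma r+2o(\mathbf a),\qquad N(\mathbf a\cdot\sigma)=2\gamma .
\end{equation}
Let $\mathbf a,\mathbf k$ be unit vectors at an angle $\theta\le\pi/3$, and let $\mathbf b=2\cos\theta\,\mathbf k-\mathbf a$. Then $|\mathbf b|^2=4\cos^2\theta-4\cos^2\theta+1=1$ and $\mathbf a+\mathbf b=r\mathbf k$ with $r=2\cos\theta\ge1$. By \eqref{eq:pauli}, the inequality $N(1+r\,\mathbf k\cdot\sigma)\le N(1+\mathbf a\cdot\sigma)+N(\mathbf b\cdot\sigma)$ reads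
\[
4\gamma\cos\theta+2o(\mathbf k)\le2\gamma+2o(\mathbf a)+2\gamma ,
\]
that is, $o(\mathbf k)-o(\mathbf a)\le2\gamma(1-\cos\theta)\le\gamma\theta^2$. Exchanging $\mathbf a$ and $\mathbf k$ gives $|o(\mathbf k)-o(\mathbf a)|\le\gamma\theta^2$. Any two unit vectors are joined by a great circle arc of length at most $\pi$. Cutting it into $L\ge3$ equal pieces bounds the difference of the values of $o$ by $L\gamma(\pi/L)^2$, which tends to $0$. So $o$ is constant, and since it is odd, $o=0$. Thus $N(\eta\eta^*)=\gamma$ for all unit vectors $\eta$.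

\emph{The case $n=2$, rank one matrices.} Let $u$ be unitary. By (N2), $x\mapsto N(ux)$ is a $1$-seminorm, so $N(u\eta\eta^*)$ has a value $\gamma_u$ independent of the unit vector $\eta$. Taking for $\eta$ an eigenvector of $u$, whose eigenvalue has modulus $1$, we get $\gamma_u=N(\eta\eta^*)=\gamma$. Given unit vectors $\xi,\eta$, choose $u$ with $u\eta=\xi$; then $N(\xi\eta^*)=N(u\eta\eta^*)=\gamma$.

\emph{General $n$.} Let $V,W\colon\mathbb C^2\to\mathbb C^n$ be isometries. If $x=ExF$, then $VxW^*=(VEV^*)(VxW^*)(WFW^*)$, so $x\mapsto N(VxW^*)$ is a $1$-seminorm on $M_2(\mathbb C)_*$ by (N2). By the case $n=2$, $N(\xi\eta^*)$ takes one value for all unit vectors $\xi$ in the range of $V$ and $\eta$ in the range of $W$. Given two pairs $(\xi,\eta)$ and $(\xi',\eta')$ of unit vectors, choose $V$ with $\xi,\xi'$ in its range and $W$ with $\eta,\eta'$ in its range.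
\end{proof}

\subsection{Transport to an orthogonal copy}

A functional, together with its translates to orthogonal copies of its supports, spans a copy of $M_2(\mathbb C)_*$ inside $M_*$. Lemma~\ref{lem:matrix} then says that translation preserves $N$.

\begin{lemma}\label{lem:transport}
Let $N$ be a $1$-seminorm on $M_*$. Let $v^*v=e_1\perp e_2=vv^*$ and $w^*w=f_1\perp f_2=ww^*$, and let $\phi\in e_1M_*f_1$. Then $N(v\phi)=N(\phi w^*)=N(v\phi w^*)=N(\phi)$.
\end{lemma}

\begin{proof}
Put $v_1=e_1$, $v_2=v$, $w_1=f_1$, $w_2=w$. As in the proof of Lemma~\ref{lem:rotation}, $v_i^*v_j=\delta_{ij}e_1$ and $w_i^*w_j=\delta_{ij}f_1$. Hence $\pi(E)=\sum E_{ij}v_iv_j^*$ and $\rho(E)=\sum E_{ij}w_iw_j^*$ are $*$-homomorphisms $M_2(\mathbb C)\to M$. For $x\in M_2(\mathbb C)$ let $\Theta(x)=\sum x_{kl}\,v_k\phi w_l^*$. Since $e_1\phi=\phi=\phi f_1$,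
\[
\pi(E)\Theta(x)=\sum E_{ij}x_{kl}\,v_i(v_j^*v_k)\phi w_l^*=\Theta(Ex),\qquad
\Theta(x)\rho(F)=\sum x_{kl}F_{ij}\,v_k\phi(w_l^*w_i)w_j^*=\Theta(xF).
\]
So $x=ExF$ implies $\Theta(x)\in\pi(E)M_*\rho(F)$, and $\Theta$ preserves orthogonality. By (N2) and Lemma~\ref{lem:matrix}, $N\circ\Theta$ is a multiple of $\|\cdot\|_1$. It therefore takes equal values on the four matrix units, whose images are $\phi$, $\phi w^*$, $v\phi$ and $v\phi w^*$.
\end{proof}

Both supports must have room for an orthogonal copy, even if only one side is translated. This dictates the choice of corners below.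

\subsection{Invariant seminorms}

A bounded seminorm on $M_*$ is the support function of a bounded convex set $K\subset M$. For $N_c$ this set is $c$ times the unit ball, and a multiple $te$ of a projection belongs to it exactly when $e$ lies below the spectral projection of $c$ for $[t,\infty)$. So we recover the spectral projections of $c$ from $K$ and then assemble $c$.

\begin{lemma}\label{lem:invariant}
Let $N$ be a bounded $1$-seminorm on $M_*$ with $N(u\phi v)=N(\phi)$ for all unitaries $u,v\in M$ and all $\phi\in M_*$. Then $N=\|c\,\cdot\|$ for some $c\in Z(M)_+$.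
\end{lemma}

\begin{proof}
Let $N\le C\|\cdot\|$ and $K=\{x\in M:|\phi(x)|\le N(\phi)\text{ for all }\phi\in M_*\}$. The set $K$ is convex, $\sigma$-weakly closed, and contained in the ball of radius $C$. Given $\phi$, the Hahn--Banach theorem provides a linear functional on $M_*$ that is dominated by $N$ and takes the value $N(\phi)$ at $\phi$. It is $\|\cdot\|$-bounded because $N$ is, so it is an element of $(M_*)^*=M$. Hence
\begin{equation}\label{eq:support}
N(\phi)=\max_{x\in K}|\phi(x)| .
\end{equation}
If $x\in K$ and $u,v$ are unitary, then $|\phi(vxu)|=|(u\phi v)(x)|\le N(u\phi v)=N(\phi)$, so $vxu\in K$. By the Russo--Dye theorem the unit ball of $M$ is the norm-closed convex hull of the unitaries. Since $K$ is convex and closed, $bKa\subset K$ for all contractions $a,b$, and \eqref{eq:support} gives $N(a\phi b)\le N(\phi)$ for such $a,b$.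

\emph{Step 1: if $x\in K$, $t>0$ and $e=1_{[t,\infty)}(|x|)$, then $te\in K$.} With the polar decomposition $x=u|x|$ we have $|x|=u^*x\in K$. Let $g(\lambda)=t/\lambda$ for $\lambda\ge t$ and $g(\lambda)=0$ otherwise. Then $g(|x|)$ is a contraction and $te=g(|x|)|x|$.

\emph{Step 2: if $q_1,\dots,q_m$ are orthogonal projections, $t_j\ge0$ and $t_jq_j\in K$, then $\sum_jt_jq_j\in K$.} This is where additivity enters. Let $\phi\in M_*$ and $\psi=\sum_jq_j\phi q_j$. For signs $\varepsilon_j=\pm1$ the element $u_\varepsilon=\sum_j\varepsilon_jq_j$ is a contraction, and the average of $\varepsilon_i\varepsilon_j$ over all signs is $\delta_{ij}$. So $\psi$ is the average of the functionals $u_\varepsilon\phi u_\varepsilon$, and $N(\psi)\le N(\phi)$. By (N1),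
\[
\Big|\phi\Big(\sum_jt_jq_j\Big)\Big|\le\sum_j|(q_j\phi q_j)(t_jq_j)|\le\sum_jN(q_j\phi q_j)=N(\psi)\le N(\phi).
\]

\emph{Step 3: central projections $z(t)$.} For $t>0$ let $P_t$ be the set of projections $e$ with $te\in K$. If $e\in P_t$, then $P_t$ contains every $f\le e$, as $tf=f(te)$, and every $f\sim e$, as $tf=v(te)v^*$. By Step 2 and $\sigma$-weak closedness, $P_t$ is closed under arbitrary orthogonal sums. Let $z(t)\in P_t$ be the sum of a maximal orthogonal family of nonzero elements of $P_t$. If $g\in P_t$ and $(1-z(t))Mg\ne0$, then by (F3) some nonzero subprojection of $1-z(t)$ is equivalent to a subprojection of $g$, so it lies in $P_t$, against maximality. Hence $(1-z(t))Mg=0$ for all $g\in P_t$. For $g=z(t)$, this identity and its adjoint give $xz(t)=z(t)xz(t)=z(t)x$ for all $x$, so $z(t)$ is central. For general $g$ it gives $g\le z(t)$. Thus $P_t$ is the set of all projections below $z(t)$. If $s<t$, then $P_t\subset P_s$, as $se=(s/t)te$, so $z(t)\le z(s)$. Also $z(t)=0$ for $t>C$. Put $z(0)=1$.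

\emph{Step 4: the element $c$.} We take dyadic Riemann sums of $\int_0^Cz(t)\,dt$. For $m\ge0$ and $h=2^{-m}$ let
\[
c_m=h\sum_{j\ge1}z(jh)=\sum_{j\ge1}jh\,\big(z(jh)-z((j+1)h)\big),
\]
a finite sum. The projections $z(jh)-z((j+1)h)$ are orthogonal and lie in $P_{jh}$, so $c_m\in K$ by Step 2. We have $c_{m+1}-c_m=\frac h2\sum_{j\ge1}\big(z(jh-\frac h2)-z(jh)\big)$, and $z(jh)\le z(jh-\frac h2)\le z((j-1)h)$. The upper bounds telescope, so $0\le c_{m+1}-c_m\le h/2$. Hence $c_m$ converges in norm to some $c\in Z(M)_+\cap K$.

Since $yc\in K$ for every contraction $y$, we get $N(\phi)\ge\sup_{\|y\|\le1}|\phi(yc)|=\|c\phi\|$. Conversely, let $x\in K$. By Steps 1 and 3, $1_{[t,\infty)}(|x|)\le z(t)$ for $t>0$. For a real number $\lambda\ge0$ we have $\lambda\le h+h\sum_{j\ge1}1_{[jh,\infty)}(\lambda)$, so $|x|\le h+c_m$, and in the limit $|x|\le c$. As $c$ is central, $c^2-x^*x=(c-|x|)(c+|x|)$ is a product of commuting positive elements, so $x^*x\le c^2$. For $\varepsilon>0$ the element $y=x(c+\varepsilon)^{-1}$ satisfies $y^*y\le c^2(c+\varepsilon)^{-2}\le1$, and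
\[
|\phi(x)|=|((c+\varepsilon)\phi)(y)|\le\|c\phi\|+\varepsilon\|\phi\| .
\]
Letting $\varepsilon\to0$ and using \eqref{eq:support} we obtain $N(\phi)\le\|c\phi\|$.
\end{proof}

Lemma~\ref{lem:transport} does not apply to a unitary of $M$ directly, since $1$ has no orthogonal copy. It does apply in a corner that has one: a unitary of the corner is absorbed into the partial isometry that leads out of it.

\begin{lemma}\label{lem:corner}
Let $N$ be a bounded $1$-seminorm on $M_*$. Let $e$ be a projection with central support $1$, and suppose that $e\sim e'$ for some $e'\perp e$. Then there is a unique $c\in Z(M)_+$ with $N(\phi)=\|c\phi\|$ for all $\phi\in eM_*e$.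
\end{lemma}

\begin{proof}
Fix $v$ with $v^*v=e$, $vv^*=e'$. Let $\phi\in eM_*e$ and let $u$ be a unitary of $eMe$. Both $vu$ and $vu^*$ have initial projection $e$ and final projection $e'$. We apply Lemma~\ref{lem:transport} with $e_1=f_1=e$ and $e_2=f_2=e'$, first to $u\phi$ and $v$, then to $\phi$ and $vu$:
\[
N(u\phi)=N(v(u\phi))=N((vu)\phi)=N(\phi).
\]
On the right, $N(\phi u)=N((\phi u)v^*)=N(\phi(vu^*)^*)=N(\phi)$. By (N3), Lemma~\ref{lem:invariant} applies to the algebra $eMe$ and gives $c_0\in Z(eMe)_+$ with $N=\|c_0\,\cdot\|$ on $eM_*e$; this $c_0$ is unique by Lemma~\ref{lem:weights}(a). By (F4), $c_0=ce$ for a unique $c\in Z(M)_+$, and $c_0\phi=c\phi$ for $\phi\in eM_*e$.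
\end{proof}

\subsection{Proof of Theorem~\ref{thm:form} and Corollary~\ref{cor:maps}}

\begin{proof}[Proof of Theorem~\ref{thm:form}]
Lemma~\ref{lem:weights} shows that the maps $\|c\,\cdot\|$ are bounded $1$-seminorms, and it contains the statements on uniqueness, norms, completeness and optimal constants. A complete $1$-norm is bounded by Theorem~\ref{thm:main}. So it remains to show that a $1$-seminorm $N$ with $N\le C\|\cdot\|$ has the form $\|c\,\cdot\|$. Since $|N(\phi)-N(\psi)|\le C\|\phi-\psi\|$, both $N$ and $\|c\,\cdot\|$ are $\|\cdot\|$-continuous, and it is enough to compare them on a dense set.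

\emph{Reduction to a single type.} Enumerate the central projections of (F5) as $y_1,y_2,\dots$, and suppose that $N=\|c_i\,\cdot\|$ on $y_iM_*$ with $c_i\in(Z(M)y_i)_+$. By Lemma~\ref{lem:weights}(a), $\|c_i\|\le C$, so $c=\sum_ic_i$ exists in $Z(M)_+$ and $cy_i=c_i$. For $g_m=y_1+\dots+y_m$, (N1) gives $N(g_m\phi)=\sum_{i\le m}\|cy_i\phi\|=\|cg_m\phi\|$, and $g_m\phi\to\phi$ by (F1). So we may assume that $M$ is of one of the following four types.

\emph{(i) $M$ abelian.} Let $u=\sum_i\alpha_ie_i$ be a finite sum with $|\alpha_i|=1$ and orthogonal projections $e_i$ of sum $1$. The functionals $e_i\phi=e_i\phi e_i$ are mutually orthogonal, so $N(u\phi)=\sum_iN(e_i\phi)=N(\phi)$. By the spectral theorem such $u$ are norm-dense in the unitary group, and $|N(u\phi)-N(u'\phi)|\le C\|u-u'\|\|\phi\|$. So $N(u\phi v)=N(uv\phi)=N(\phi)$ for all unitaries $u,v$, and Lemma~\ref{lem:invariant} applies.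

\emph{(ii) $M=M_n(A)$ with $2\le n<\infty$.} We use the notation of Section~\ref{sec:In} and regard $M_n(\mathbb C)$ as a subalgebra of $M$. Fix $\omega\in A_*$. If $x\in M_n(\mathbb C)$ and $x=ExF$, then $x\tau_\omega=E(x\tau_\omega)F$ by \eqref{eq:tau}. So $x\mapsto N(x\tau_\omega)$ is a $1$-seminorm on $M_n(\mathbb C)_*$, and Lemma~\ref{lem:matrix} gives
\[
N(x\tau_\omega)=\|x\|_1\,d(\omega),\qquad d(\omega)=N(e_{11}\tau_\omega).
\]
If $g\in A$ is a projection with $g\omega=\omega$, then $e_{11}\tau_\omega\in gM_*g$. Hence $d$ is a $1$-seminorm on $A_*$ by (N2), and it is bounded by \eqref{eq:blocks}. By (i), $d(\omega)=\|c\omega\|$ for some $c\in A_+=Z(M)_+$. For the $1$-norm $\|\cdot\|$ in place of $N$ the same formula, with \eqref{eq:blocks}, reads $\|x\tau_\omega\|=\|x\|_1\|\omega\|$. Consider a finite sum $\phi=\sum_kx_k\tau_{g_k\omega}$ with $x_k\in M_n(\mathbb C)$, $\omega\in A_*$ and orthogonal projections $g_k\in A$. The $k$th terms of $\phi$ and of $c\phi=\sum_kx_k\tau_{cg_k\omega}$ lie in $g_kM_*g_k$, so by (N1)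
\[
N(\phi)=\sum_k\|x_k\|_1\|cg_k\omega\|=\sum_k\|x_k\tau_{cg_k\omega}\|=\|c\phi\| .
\]
Such $\phi$ are dense. Indeed, by \eqref{eq:blocks} any $\phi\in M_*$ is $\sum_{i,j}e_{ii}\phi e_{jj}=\sum_{i,j}e_{ij}\tau_{\omega_{ij}}$. Write each $\omega_{ij}$ as a combination of four positive functionals by (F1), and let $\omega$ be the sum of all these positive functionals. By (F2), $\omega_{ij}=a_{ij}\omega$ with $a_{ij}\in A$. Given $\varepsilon>0$, the spectral theorem gives finitely many orthogonal projections $g_k\in A$ and scalars $\alpha_{ij}^k$ with $\|a_{ij}-\sum_k\alpha_{ij}^kg_k\|<\varepsilon$ for all $i,j$. With $x_k=\sum_{i,j}\alpha_{ij}^ke_{ij}$ we get $\|\phi-\sum_kx_k\tau_{g_k\omega}\|\le n^2\varepsilon\|\omega\|$.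

\emph{(iii) $M$ properly infinite.} Repeated halving (F6) gives orthogonal projections $q_k\sim1$, $k\ge1$. Put $p_1=1-\sum_{k\ge2}q_k$ and $p_k=q_k$ for $k\ge2$. Then $p_1\ge q_1\sim1$, so $p_1\sim1$ by (F3), and $\sum_kp_k=1$. The projection $e_n=p_1+\dots+p_n$ has central support $1$ and is equivalent to $p_{n+1}+\dots+p_{2n}\perp e_n$. Lemma~\ref{lem:corner} gives $c^{(n)}\in Z(M)_+$ with $N=\|c^{(n)}\cdot\|$ on $e_nM_*e_n$. This block contains $e_1M_*e_1$, so the uniqueness in Lemma~\ref{lem:corner} gives $c^{(n)}=c^{(1)}=:c$ for all $n$. By (F1), $e_n\phi e_n\to\phi$ for every $\phi$, so the union of the blocks is dense.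

\emph{(iv) $M$ of type $\mathrm{II}_1$.} Corners with an orthogonal copy no longer exhaust $M$. Instead we cut a functional into small orthogonal pieces and move each piece into one fixed corner. Let $D$ be the center-valued trace. By (F6), $1$ is the sum of four equivalent orthogonal projections; let $e_0$ be one of them. Then $D(e_0)=\frac14$. If $z$ is a central projection with $ze_0=0$, then $\frac14z=D(ze_0)=0$, so $e_0$ has central support $1$. Lemma~\ref{lem:corner} gives $c\in Z(M)_+$ with $N=\|c\,\cdot\|$ on $e_0M_*e_0$.

\emph{Claim: if $D(p),D(q)\le\frac14$ and $\psi\in qM_*p$, then $N(\psi)=\|c\psi\|$.} By (F7) there are $a,b$ with $a^*a=q$, $aa^*=q_0\le e_0$ and $b^*b=p$, $bb^*=p_0\le e_0$. The projections $q$ and $q_0$ need not be orthogonal, so we pass through a third copy orthogonal to both; the bound $\frac14$ guarantees room for it. Since $D(q\vee q_0)\le\frac12$, we have $D(q)\le D(1-q\vee q_0)$, so there is $d$ with $d^*d=q$ and $dd^*=g\le1-q\vee q_0$. For the same reason there is $d'$ with $d'^*d'=p$ and $d'd'^*=g'\le1-p\vee p_0$. The partial isometry $da^*$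 leads from $q_0$ to $g$, and $d'b^*$ leads from $p_0$ to $g'$. So each of $q,q_0,p,p_0$ has an orthogonal copy, and Lemma~\ref{lem:transport} can be applied to $\psi\in qM_*p$, to $a\psi\in q_0M_*p$ and to $a\psi b^*\in q_0M_*p_0$. Using $a^*a\psi=\psi$ and $\psi b^*b=\psi$ we get
\[
N(\psi)=N(d\psi)=N\big((da^*)(a\psi)\big)=N(a\psi),
\]
\[
N(a\psi)=N(a\psi d'^*)=N\big((a\psi b^*)(d'b^*)^*\big)=N(a\psi b^*).
\]
Now $a\psi b^*\in e_0M_*e_0$, so $N(\psi)=\|c\,a\psi b^*\|=\|a(c\psi)b^*\|$. The map $\chi\mapsto a\chi b^*$ is isometric on $qM_*p$, because it is contractive and has the contractive left inverse $\chi\mapsto a^*\chi b$. Hence $N(\psi)=\|c\psi\|$, which is the claim.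

Let $\phi\in M_*$. To cut $\phi$ into pieces we approximate it by functionals with a bounded density with respect to a trace. Write $\phi$ as a combination of four positive functionals $\phi_k$ by (F1), let $\rho=\sum_k\phi_k$, and let $z$ be the support of the restriction of $\rho$ to $Z(M)$. Then $\phi_k(1-z)=0$, so $(1-z)\phi_k=0$ by \eqref{eq:CS}, and $\phi\in zM_*$. Put $\tau=\rho\circ D\in M_*^+$. It is a trace, so $h\tau=\tau h$ for $h\in M$. It is faithful on $Mz$: if $x\in(Mz)_+$ and $\tau(x)=0$, then $D(x)\in Z(M)z$ is positive with $\rho(D(x))=0$, so $D(x)=0$ and $x=0$. The subspace $\{y\tau:y\in Mz\}$ is dense in $zM_*$, since an element $x\in Mz=(zM_*)^*$ that annihilates it satisfies $\tau(xx^*)=(x^*\tau)(x)=0$. So it suffices to treat $\phi=y\tau$ with $y\in Mz$.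

Let $y=u|y|$ be the polar decomposition. Given $\varepsilon>0$, there is a finite sum $k=\sum_i\lambda_ip_i$ with $\lambda_i>0$ and orthogonal spectral projections $p_i\le u^*u$ of $|y|$ such that $\||y|-k\|<\varepsilon$. Put $\phi'=uk\tau$; then $\|\phi-\phi'\|\le\varepsilon\|\tau\|$. Divide each $p_i$ into four equivalent orthogonal projections by (F6). This gives $k=\sum_j\mu_jr_j$, where the $r_j\le u^*u$ are orthogonal projections with $D(r_j)\le\frac14$. The elements $ur_ju^*$ are orthogonal projections with $D(ur_ju^*)=D(r_j)$. Since $(ur_ju^*)ur_j=ur_j$ and $r_j\tau=r_j\tau r_j$, the functional $\psi_j=\mu_jur_j\tau$ lies in $(ur_ju^*)M_*r_j$, and so does $c\psi_j$. By (N1) and the claim,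
\[
N(\phi')=\sum_jN(\psi_j)=\sum_j\|c\psi_j\|=\|c\phi'\| .
\]
Letting $\varepsilon\to0$ gives $N(\phi)=\|c\phi\|$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:maps}]
(a) The map $\phi\mapsto\|T\phi\|$ is a complete $1$-norm, so by Theorem~\ref{thm:form} it equals $\|c\,\cdot\|$ with $c\in Z(M)_+$ invertible. Put $U\phi=T(c^{-1}\phi)$. Then $U$ is a linear bijection onto $X$, $\|U\phi\|=\|cc^{-1}\phi\|=\|\phi\|$, and $T\phi=U(c\phi)$.

(b) The abelian summand of a factor is $0$ or $\mathbb C$. By Theorem~\ref{thm:bounded} every $1$-norm is bounded, and by Theorem~\ref{thm:form} it is $\|c\,\cdot\|$ with $c\in Z(M)_+$, which is a scalar.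
\end{proof}

\begin{thebibliography}{9}

\bibitem{Problem}
\emph{Automatic continuity of orthogonality or disjointness preserving bijections},
\texttt{https://www.dmi.unict.it/dpuglisi/Daniele\_Puglisi\_10.pdf}.

\bibitem{KR}
Kadison and Ringrose, \emph{Fundamentals of the Theory of Operator Algebras} II.

\end{thebibliography}
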